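# Blaschke products invariant under a degree-two map, and shifts commuting with $M_B$ and $M_B^*$ on the Bergman space

## 1. The pullback operator $Sf=d^{-1/2}(f\circ\psi)\psi'$

Let $\mathbb D$ be the open unit disk and let $L^2_a=L^2_a(\mathbb D)$ be the Bergman space: the holomorphic functions on $\mathbb D$ that are square integrable for normalized area measure $dA$. Let $\psi$ be a finite Blaschke product of degree $d\ge 2$, and put
$$Sf=\frac1{\sqrt d}\,(f\circ\psi)\,\psi' ,\qquad f\in L^2_a. \tag{1}$$
If we think of $f$ as the one-form $f\,dz$, then $\sqrt d\,S$ is pullback by $\psi$. Since $\psi$ is a $d$-to-one map of $\mathbb D$ onto itself, pullback multiplies squared $L^2$ norms by $d$, so $S$ is an isometry. It is not onto, as we shall see. Now suppose there is a nonconstant bounded holomorphic function $B$ with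
$$B\circ\psi=B. \tag{2}$$
Let $M_B f=Bf$. Then $SM_Bf=d^{-1/2}(B\circ\psi)(f\circ\psi)\psi'=M_BSf$. We shall see that $S$ also commutes with $M_B^*$.

So a solution $B$ of (2) gives a non-unitary isometry commuting with $M_B$ and $M_B^*$. This operator decides a conjecture stated in "Reducing subspaces of multiplication operators on function spaces", http://homepage.fudan.edu.cn/guokunyu/files/2011/08/641.pdf. To state it we need some vocabulary.

## 2. The algebra $V^*(B)$, finiteness, and the three theorems

For $\phi\in H^\infty(\mathbb D)$ let $W^*(\phi)$ be the von Neumann algebra generated by $M_\phi$ on $L^2_a$, and let $V^*(\phi)=W^*(\phi)'$ be its commutant: all bounded operators on $L^2_a$ that commute with both $M_\phi$ and $M_\phi^*$. The projections in $V^*(\phi)$ are exactly the projections onto the reducing subspaces of $M_\phi$.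

**Definition (Blaschke product).** A Blaschke product is a function
$$B(z)=c\,z^m\prod_k\frac{|a_k|}{a_k}\,\frac{a_k-z}{1-\overline{a_k}z},$$
where $|c|=1$, $m\ge0$ is an integer, and the zeros $0<|a_k|<1$ form a finite or infinite sequence with $\sum_k(1-|a_k|)<\infty$. We always assume $B$ nonconstant.

**Definition (inner function).** A bounded holomorphic function on $\mathbb D$ is inner if its radial limits have modulus $1$ almost everywhere on the circle. Blaschke products are inner. So is $\exp\frac{z+1}{z-1}$, which is not a Blaschke product: it has no zeros and is not constant.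

**Definition (finite, properly infinite).** A von Neumann algebra $\mathcal A$ is finite if its identity is a finite projection. Equivalently, $V\in\mathcal A$ and $V^*V=I$ imply $VV^*=I$. A direct summand of $\mathcal A$ is $P\mathcal A$ with $P$ a central projection. $\mathcal A$ is properly infinite if it has no nonzero finite direct summand.

For example, matrix algebras are finite, and every abelian von Neumann algebra is finite, since then $VV^*=V^*V$. The algebra $\mathcal B(\ell^2)$ is not finite: it contains the unilateral shift.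

It is known that $V^*(B)$ is abelian, hence finite, if $B$ is a finite Blaschke product.

**Conjecture.** For each Blaschke product $B$, $V^*(B)$ is a finite von Neumann algebra.

The conjecture is false. Write $\rho(z,w)=\left|\frac{z-w}{1-\bar wz}\right|$ for the pseudohyperbolic distance and $\psi^n$ for the $n$-th iterate of $\psi$.

**Theorem A.** There are a finite Blaschke product $\psi$ of degree $2$ and a nonconstant Blaschke product $B$ with $B\circ\psi=B$. Then $Sf=\frac1{\sqrt2}(f\circ\psi)\psi'$ is a non-unitary isometry in $V^*(B)$. Hence the conjecture fails.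

**Theorem B.** Let $\psi$ be a finite Blaschke product of degree $d\ge2$.

1. If $B\in H^\infty$ is nonconstant and $B\circ\psi=B$, then $V^*(B)$ has no nonzero finite direct summand. Moreover $V^*(B)\cong\mathcal B(\ell^2)\,\overline\otimes\,eV^*(B)e$ for a nonzero projection $e\in V^*(B)$, and $M_B\cong\bigoplus_{n=0}^\infty M_B|_{\operatorname{ran}e}$.
2. The following are equivalent: (i) $\rho_\infty(z,w):=\lim_n\rho(\psi^nz,\psi^nw)\not\equiv0$; (ii) there is a nonconstant $h\in H^\infty$ with $h\circ\psi=h$; (iii) there is a nonconstant Blaschke product $B$ with $B\circ\psi=B$.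

In particular, $V^*(B)$ is properly infinite for the $B$ of Theorem A. Theorem C is positive: for every nonconstant Blaschke product $B$ it gives an explicit faithful normal state $\tau$ on $V^*(B)$, and a condition, in terms of counting sheets of $\{B(z)=B(w)\}$, under which $\tau$ is a trace and $V^*(B)$ is finite. Its precise statement is in Section 10.

**Textbook facts.** These are used throughout.

* *Area formula.* For nonconstant holomorphic $h:\mathbb D\to\mathbb D$ and Borel $F\ge0$,
$$\int_{\mathbb D} F\,|h'|^2\,dA=\int_{\mathbb D}\ \sum_{h(z)=w}F(z)\ dA(w). \tag{3}$$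
For a.e. $w$ all preimages are noncritical, since there are only countably many critical values. Formula (3) extends to complex $F$ with $F|h'|^2$ integrable. Taking $F=1_{h^{-1}(N)}$ with $N$ null, we see that $h^{-1}(N)$ is null, because $h'\ne0$ a.e.
* *Point evaluations.* $f(z)=\langle f,K_z\rangle$ with $\|K_z\|=\frac1{1-|z|^2}$, so $|f(z)|\le\frac{\|f\|}{1-|z|^2}$ on $L^2_a$.
* *Fatou's theorem.* Bounded holomorphic functions have nontangential limits a.e. The Poisson integral of a finite positive measure on $\mathbb R$ has vertical limits a.e. equal to the density of the absolutely continuous part. In particular they are $0$ a.e. if the measure is singular.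
* *F. and M. Riesz uniqueness theorem.* The boundary function of a nonconstant bounded holomorphic function takes any given value only on a null set.
* *Frostman's theorem* (Garnett, *Bounded Analytic Functions*, Thm II.6.4). If $b$ is a nonconstant inner function, then $\frac{b-\alpha}{1-\bar\alpha b}$ is a Blaschke product for all $\alpha\in\mathbb D$ outside a set of capacity zero.

Let $\mathbb H$ be the upper half-plane and $\kappa(z)=\frac{z-i}{z+i}$, which maps $\mathbb H$ onto $\mathbb D$. It takes null sets of $\mathbb R$ to null sets of the circle, and vertical segments ending at $x\in\mathbb R$ to nontangential arcs ending at $\kappa(x)$. So the boundary theorems transfer to $\mathbb H$ with vertical limits. In $\mathbb H$ the pseudohyperbolic distance is $\left|\frac{z-w}{z-\bar w}\right|$; for instance $\rho(iy,iy')=\frac{|y-y'|}{y+y'}$.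

## 3. Monomials, automorphisms, and maps with no invariant function

**The monomials.** Let $B(z)=z^N$. Since $\|z^k\|^2=\frac1{k+1}$, the operator $M_B^*M_B$ is diagonal in the orthogonal basis $z^k$, with eigenvalues $\frac{k+1}{k+N+1}$. These are strictly increasing in $k$, so any $T\in V^*(z^N)$ is diagonal, $Tz^k=t_kz^k$. Commuting with $M_B$ means $t_{k+N}=t_k$. Conversely, a diagonal operator with $N$-periodic entries commutes with $M_B$, and so does its adjoint. Hence $V^*(z^N)\cong\mathbb C^N$, which is abelian and finite.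

**Degree one.** The obvious source of infinite Blaschke products with symmetry is an automorphism $\alpha$ of $\mathbb D$ with $B\circ\alpha=B$. But then $f\mapsto(f\circ\alpha)\alpha'$ is unitary; its inverse comes from $\alpha^{-1}$. This gives elements of $V^*(B)$ but no proper isometry, so we need degree $d\ge2$.

**Obstructions in degree $d\ge2$.** Equation (2) is then restrictive.

* A finite Blaschke product $B$ cannot satisfy it, since $\deg(B\circ\psi)=d\deg B>\deg B$.
* If $\psi$ has a fixed point $a\in\mathbb D$, then $\psi^n\to a$ on $\mathbb D$ (Schwarz lemma; the details are in Step 0 of Section 9). So $h=h\circ\psi^n\to h(a)$, and every invariant $h\in H^\infty$ is constant.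
* Having no fixed point in the disk does not suffice. Work in $\mathbb H$ with $p(z)=z-\frac1z$. Then $p(iy)=i(y+\frac1y)$, so the orbit $iy_n$ of $iy_0$ satisfies $y_{n+1}^2=y_n^2+2+y_n^{-2}$. Hence $y_n^2\ge y_0^2+2n$, and then $y_n^2\le y_0^2+2n+\sum_{k<n}\frac1{y_0^2+2k}=2n+O(\log n)$. For two starting points $iy_0,iy_0'$ we get $y_n/y_n'\to1$, so $\rho(iy_n,iy_n')\to0$. If $|h|<1$ and $h\circ p=h$, then by Schwarz–Pick $\rho(h(iy_0),h(iy_0'))\le\rho(iy_n,iy'_n)\to0$. So $h$ is constant on the imaginary axis, hence constant.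

The last example says what to ask for: the orbits of two points should stay a definite hyperbolic distance apart. A map that at least doubles imaginary parts does this, and we shall use $p(z)=2z-\frac1z$. First we check in full that a solution of (2) suffices.

## 4. The adjoint of $S$ is a sum over the fibers of $\psi$

**Lemma 1.** Let $\psi$ be a finite Blaschke product of degree $d\ge2$, and let $B\in H^\infty$ be nonconstant with $B\circ\psi=B$. Then $S$ in (1) is an isometry in $V^*(B)$, and $\bigcap_nS^nL^2_a=\{0\}$. In particular $SS^*\ne I$.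

**Step 1: $S$ is an isometry commuting with $M_B$.** Every $w\in\mathbb D$ has $d$ preimages under $\psi$ with multiplicity, so (3) with $F=|f\circ\psi|^2$ gives $\|Sf\|^2=\frac1d\int|f\circ\psi|^2|\psi'|^2dA=\int|f|^2dA$. Commutation was checked in Section 1.

**Step 2: a formula for $S^*$.** Commuting with $M_B^*$ is the same as $S^*$ commuting with $M_B$, so we need $S^*$ explicitly. Let $Z\subset\mathbb D$ be the finite set of critical values of $\psi$, and put
$$Rg(w)=\frac1{\sqrt d}\sum_{\psi(z)=w}\frac{g(z)}{\psi'(z)},\qquad w\in\mathbb D\setminus Z . \tag{4}$$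
Near any $w\notin Z$ there are $d$ holomorphic local inverses of $\psi$, so $Rg$ is holomorphic on $\mathbb D\setminus Z$. By Cauchy–Schwarz for $d$ terms, $|Rg(w)|^2\le\sum_{\psi(z)=w}|g(z)|^2/|\psi'(z)|^2$. Integrating and using (3) with $F=|g|^2/|\psi'|^2$ gives $\int|Rg|^2dA\le\|g\|^2$. A square integrable holomorphic function extends across isolated points, so $R$ is a bounded operator on $L^2_a$. Since $\psi'\bar g=|\psi'|^2\,\overline{g/\psi'}$,
$$\langle Sf,g\rangle=\frac1{\sqrt d}\int(f\circ\psi)\,\overline{(g/\psi')}\,|\psi'|^2\,dA=\int f\,\overline{Rg}\,dA=\langle f,Rg\rangle ,$$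
again by (3); the integrand is integrable because it equals $d^{-1/2}(f\circ\psi)\psi'\,\bar g=(Sf)\,\bar g$. Thus $R=S^*$.

**Step 3: $S\in V^*(B)$.** If $\psi(z)=w$, then $B(z)=B(\psi(z))=B(w)$. So $B$ is constant on the fibers in (4) and comes out of the sum: $S^*M_Bg=R(Bg)=B\,Rg=M_BS^*g$. Taking adjoints, $M_B^*S=SM_B^*$.

**Step 4: the ranges of $S^n$ shrink to zero.** Let $f\in\bigcap_nS^nL^2_a$. By the chain rule, $f=S^ng_n=d^{-n/2}(g_n\circ\psi^n)(\psi^n)'$ with $\|g_n\|=\|f\|$. The point evaluation bound for $g_n$ and then the Schwarz–Pick lemma for $\psi^n$ give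
$$|f(z)|\le d^{-n/2}\,\|f\|\,\frac{|(\psi^n)'(z)|}{1-|\psi^n(z)|^2}\le d^{-n/2}\,\frac{\|f\|}{1-|z|^2}\longrightarrow0 .$$
So $f=0$. If $SS^*$ were $I$, then $S$ would be onto and the intersection would be all of $L^2_a$. $\square$

## 5. The map $p(z)=2z-1/z$ and its linearizer

It remains to find $\psi$ of degree $2$ and a nonconstant Blaschke product with (2). Let
$$p(z)=2z-\frac1z,\qquad \operatorname{Im}p(z)=\operatorname{Im}z\,\bigl(2+|z|^{-2}\bigr). \tag{5}$$
This rational function of degree $2$ preserves $\mathbb H$, $\mathbb R\cup\{\infty\}$ and the lower half-plane. Put $\psi=\kappa\circ p\circ\kappa^{-1}$. With $\kappa^{-1}(u)=i\frac{1+u}{1-u}$ one finds $p(\kappa^{-1}(u))=i\,\frac{3+2u+3u^2}{1-u^2}$, and since $\kappa(iy)=\frac{y-1}{y+1}$,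
$$\psi(u)=\frac{2u^2+u+1}{u^2+u+2}.$$
The zeros are $a,\bar a=\frac{-1\pm i\sqrt7}{4}$, of modulus $\frac1{\sqrt2}$, with $a+\bar a=-\frac12$ and $a\bar a=\frac12$. So $\psi(u)=\frac{(u-a)(u-\bar a)}{(1-\bar au)(1-au)}$, a finite Blaschke product of degree $2$.

Near $\infty$ the map $p$ looks like $w\mapsto2w$. If we find $\sigma:\mathbb H\to\mathbb H$ with $\sigma\circ p=2\sigma$, then any $q$ with $q(2w)=q(w)$ yields the $p$-invariant function $q\circ\sigma$.

**Construction of $\sigma$.** Let $p_n$ be the $n$-th iterate of $p$, $p_0=\mathrm{id}$, and $\sigma_n=2^{-n}p_n$. By (5), $\operatorname{Im}p_n(z)\ge2^n\operatorname{Im}z$. From $p_{n+1}=2p_n-1/p_n$,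
$$\sigma_{n+1}-\sigma_n=-\frac{2^{-n-1}}{p_n},\qquad |\sigma_{n+1}(z)-\sigma_n(z)|\le\frac{2^{-n-1}}{\operatorname{Im}p_n(z)}\le\frac{2^{-2n-1}}{\operatorname{Im}z}.$$
So $\sigma_n$ converges locally uniformly on $\mathbb H$ to a holomorphic function
$$\sigma(z)=z-\sum_{n\ge0}\frac{2^{-n-1}}{p_n(z)},\qquad \operatorname{Im}\sigma(z)\ge\operatorname{Im}z,\qquad \sigma\circ p=2\sigma . \tag{6}$$
The last identity holds because $2^{-n}p_n\circ p=2\cdot2^{-n-1}p_{n+1}$. Since $\operatorname{Im}\sigma(iy)\ge y$ is unbounded, $\sigma$ is nonconstant.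

**Where the obvious choice of $q$ stops.** Let $c=\frac{2\pi}{\log2}$ and $q(w)=w^{ic}=e^{ic\log w}$ with $0<\arg w<\pi$. Then $q(2w)=e^{2\pi i}q(w)=q(w)$, and $|q(w)|=e^{-c\arg w}<1$. So $q\circ\sigma\circ\kappa^{-1}$ is a nonconstant bounded $\psi$-invariant function, and Lemma 1 already gives a non-unitary isometry in its $V^*$. But the conjecture is about Blaschke products, and this function is not inner. Indeed $|q|=1$ only on the positive half-line; on the negative half-line $|q|=e^{-c\pi}$. The map $p$ satisfies $p(-\bar z)=-\overline{p(z)}$, so $\sigma(-\bar z)=-\overline{\sigma(z)}$. In Section 6 we show that $\sigma$ has vertical limits in $\mathbb R\setminus\{0\}$ a.e.; by the symmetry the limits at $x$ and $-x$ are opposite, so they are negative on a set of positive measure.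

Two things are therefore needed: $\sigma$ must send a.e. boundary point to the real line, and $q$ must have modulus $1$ on both half-lines.

## 6. The boundary values of $\sigma$ are real almost everywhere

The purpose of this section is to show that for a.e. $x\in\mathbb R$ the limit $\lim_{y\downarrow0}\sigma(x+iy)$ exists and lies in $\mathbb R\setminus\{0\}$. The terms of (6) are explicit enough to write $\sigma$ as $z$ plus the Cauchy integral of an atomic measure.

**Step 1: partial fractions of $-1/p_n$.** The rational function $-1/p_n$ maps $\mathbb H$ to $\mathbb H$. By induction from $p_{n+1}=2p_n-1/p_n$ we have $p_n(z)=2^nz+O(1/z)$ at $\infty$, so $-1/p_n$ vanishes at $\infty$. Its poles are the zeros of $p_n$, which are real because $p_n$ preserves both open half-planes.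

Let $x_0$ be a pole of order $k$, with $-1/p_n\sim c\,(z-x_0)^{-k}$. On $z=x_0+re^{i\theta}$, $0<\theta<\pi$, as $r\downarrow0$ the argument tends to $\arg c-k\theta$, which sweeps an interval of length $k\pi$. All these arguments must lie in $[0,\pi]$ modulo $2\pi$. This forces $k=1$ and $\arg c=\pi$. So the poles are simple with negative residues, and
$$-\frac1{p_n(z)}=\sum_j\frac{c_{n,j}}{x_{n,j}-z},\qquad c_{n,j}>0,\quad x_{n,j}\in\mathbb R,\qquad \sum_jc_{n,j}=\lim_{z\to\infty}\frac z{p_n(z)}=2^{-n}.$$

**Step 2: the measure.** Inserting this in (6),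
$$\sigma(z)=z+\int\frac{d\mu(t)}{t-z},\qquad \mu=\sum_{n,j}2^{-n-1}c_{n,j}\,\delta_{x_{n,j}},\qquad \mu(\mathbb R)=\sum_{n\ge0}2^{-2n-1}=\frac23 .$$
Hence
$$\operatorname{Im}\sigma(x+iy)=y+\int\frac{y}{(x-t)^2+y^2}\,d\mu(t).$$
The integral is $\pi$ times the Poisson integral of $\mu$. Since $\mu$ is purely atomic, it is singular, and Fatou's theorem gives $\operatorname{Im}\sigma(x+iy)\to0$ as $y\downarrow0$ for a.e. $x$.

**Step 3: the limit itself exists and is finite and nonzero.** The bounded nonconstant function $\kappa\circ\sigma$ has vertical limits a.e. By the F. and M. Riesz theorem they differ a.e. from $1=\kappa(\infty)$ and from $-1=\kappa(0)$. So for a.e. $x$ the limit of $\sigma(x+iy)$ exists, is finite and nonzero, and by Step 2 is real.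

## 7. An inner function invariant under dilation, and the proof of Theorem A

**Step 1: the function $Q$.** We want a function on $\mathbb H$ invariant under $w\mapsto\lambda w$ and of modulus $1$ on both half-lines. The natural zeros are the points $i\lambda^n$, $n\in\mathbb Z$; the Blaschke factors have to be normalized differently at the two ends so that the product converges. For $\lambda>1$ put
$$Q(w)=\prod_{n\le0}\frac{w-i\lambda^n}{w+i\lambda^n}\ \prod_{n\ge1}\frac{i\lambda^n-w}{i\lambda^n+w}. \tag{7}$$
For $\operatorname{Im}w\ge0$ we have $|w+i\lambda^n|\ge\max(|w|,\lambda^n)$. The factors with $n\le0$ differ from $1$ by $\left|\frac{2i\lambda^n}{w+i\lambda^n}\right|\le\frac{2\lambda^n}{|w|}$, and those with $n\ge1$ by $\left|\frac{2w}{i\lambda^n+w}\right|\le2|w|\lambda^{-n}$. Both bounds are summable, locally uniformly on $\overline{\mathbb H}\setminus\{0\}$, where $\overline{\mathbb H}=\{\operatorname{Im}w\ge0\}$. So $Q$ is holomorphic in $\mathbb H$ and continuous on $\overline{\mathbb H}\setminus\{0\}$. Each factor has modulus less than $1$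 in $\mathbb H$ and modulus $1$ on $\mathbb R$, so $|Q|<1$ in $\mathbb H$ and $|Q|=1$ on $\mathbb R\setminus\{0\}$. The zeros in $\mathbb H$ are exactly the points $i\lambda^n$, so $Q$ is nonconstant.

**Step 2: invariance.** Replacing $w$ by $\lambda w$ turns the factor of index $n$ into the same expression with $n-1$ in place of $n$. The first product now runs over indices $\le-1$ and the second over indices $\ge0$. Only the factor of index $0$ has changed, from $\frac{w-i}{w+i}$ to its negative. So $Q(\lambda w)=-Q(w)$, and
$$q:=Q^2,\qquad q(\lambda w)=q(w). \tag{8}$$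

**Step 3: the inner function $b$.** Take $\lambda=2$ and $b=q\circ\sigma:\mathbb H\to\mathbb D$. It is nonconstant, because $\sigma(\mathbb H)$ is open and $q$ is nonconstant. By (6) and (8), $b\circ p=q(2\sigma)=q(\sigma)=b$. For a.e. $x$, $\sigma(x+iy)$ tends to a point of $\mathbb R\setminus\{0\}$ by Section 6, so $|b(x+iy)|\to1$ by continuity of $q$ there. Therefore $\tilde b=b\circ\kappa^{-1}$ is a nonconstant inner function on $\mathbb D$ with $\tilde b\circ\psi=\tilde b$.

**Step 4: from inner to Blaschke.** By Frostman's theorem we may choose $\alpha\in\mathbb D$ so that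
$$B=\frac{\tilde b-\alpha}{1-\bar\alpha\tilde b}$$
is a Blaschke product. It is nonconstant, and $B\circ\psi=B$ because $B$ is a function of $\tilde b$. By Lemma 1 with $d=2$, the operator $S$ lies in $V^*(B)$, $S^*S=I$ and $SS^*\ne I$. So $V^*(B)$ is not finite, which proves Theorem A and disproves the conjecture. $\blacksquare$

## 8. Matrix units from the powers of $S$: Theorem B, part 1

Let $\psi$, $B$, $S$ be as in Lemma 1, write $V=V^*(B)$, and let $e=I-SS^*\in V$. This is the projection onto $\ker S^*\ne0$, and $S^*e=0=eS$.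

**Step 1: $L^2_a$ splits into copies of $\operatorname{ran}e$.** We have $S^neS^{*n}=S^nS^{*n}-S^{n+1}S^{*(n+1)}$, so
$$\sum_{n=0}^{k-1}S^neS^{*n}=I-S^kS^{*k}.$$
The projections $S^kS^{*k}$ onto $S^kL^2_a$ decrease, and they converge strongly to the projection onto $\bigcap_kS^kL^2_a=\{0\}$. Put $e_{mn}=S^meS^{*n}\in V$. If $n>k$, then $eS^{*n}S^ke=eS^{*(n-k)}e=0$; if $n<k$, then $eS^{*n}S^ke=eS^{k-n}e=0$; if $n=k$, it equals $e$. So $e_{mn}e_{kl}$ equals $e_{ml}$ if $n=k$ and $0$ otherwise, $e_{mn}^*=e_{nm}$, and $\sum_ne_{nn}=I$ strongly.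

**Step 2: the tensor decomposition.** The map $U:f\mapsto(eS^{*n}f)_{n\ge0}$ is unitary from $L^2_a$ onto $\bigoplus_{n\ge0}\operatorname{ran}e=\ell^2\otimes\operatorname{ran}e$. An operator $T$ on $L^2_a$ becomes the matrix with entries $T_{mn}=eS^{*m}TS^ne$ on $\operatorname{ran}e$. If $T\in V$, all entries lie in $\mathcal N:=eVe$. Conversely, if $T$ is bounded and all entries lie in $\mathcal N$, then the truncations
$$(I-S^kS^{*k})\,T\,(I-S^kS^{*k})=\sum_{m,n<k}S^mT_{mn}S^{*n}$$
lie in $V$ and converge strongly to $T$, so $T\in V$. The operators on $\ell^2\otimes\operatorname{ran}e$ with all matrix entries in $\mathcal N$ form $\mathcal B(\ell^2)\,\overline\otimes\,\mathcal N$. So $V\cong\mathcal B(\ell^2)\,\overline\otimes\,eVe$.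

**Step 3: the decomposition of $M_B$.** Since $e\in V$, $\operatorname{ran}e$ reduces $M_B$. The isometry $S^n$ maps $\operatorname{ran}e$ onto $\operatorname{ran}e_{nn}$ and intertwines, $M_BS^n=S^nM_B$. So $\operatorname{ran}e_{nn}=S^n\operatorname{ran}e$ is invariant under $M_B$, it reduces $M_B$ as $e_{nn}\in V$, and $M_B$ restricted to it is unitarily equivalent to $M_B|_{\operatorname{ran}e}$. Summing over $n$, $M_B\cong\bigoplus_{n\ge0}M_B|_{\operatorname{ran}e}$.

**Step 4: no finite summand.** Let $P\in V$ be a central projection with $PV$ finite. Then $(PS)^*(PS)=P$, so $PS$ is an isometry in $PV$, hence unitary there: $(PS)(PS)^*=P$. Taking powers, $P=(PS)^n(PS)^{*n}=PS^nS^{*n}\to0$ strongly. So $P=0$. $\blacksquare$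

## 9. Which $\psi$ admit invariant functions: Theorem B, part 2

By Schwarz–Pick the sequence $\rho(\psi^nz,\psi^nw)$ is nonincreasing, so $\rho_\infty$ exists, and
$$\rho_\infty(\psi z,\psi w)=\rho_\infty(z,w). \tag{9}$$

**(iii)⇒(ii).** A Blaschke product is in $H^\infty$.

**(ii)⇒(i).** Scale $h$ so that $|h|<1$. Then $\rho(h(z),h(w))=\rho(h(\psi^nz),h(\psi^nw))\le\rho(\psi^nz,\psi^nw)$ for all $n$. If $\rho_\infty\equiv0$, then $h$ is constant.

**(i)⇒(iii).** As in Section 5 we want a map $\sigma$ that turns $\psi$ into an automorphism. We obtain $\sigma$ as a limit of finite Blaschke products. Such limits need not be inner: $z^n\to0$. So innerness needs an argument, and this time there is no explicit measure; Green's functions do the work. Write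
$$\varphi_a(z)=\frac{a-z}{1-\bar az},\qquad g(z,a)=-\log\rho(z,a)=-\log|\varphi_a(z)| ,$$
and $a'\sim a$ if $\psi^na'=\psi^na$ for some $n$; the equality then holds for all larger $n$. Assume (i).

**Step 0: $\psi$ has no periodic point in $\mathbb D$.** This is used in Step 4. Suppose $\psi^k(a)=a\in\mathbb D$ with $k\ge1$. Conjugating by $\varphi_a$ we may take $a=0$. Since $\psi^k$ has degree $d^k\ge2$, it is not an automorphism, so by the Schwarz lemma $|\psi^k(z)/z|\le c_r<1$ on $|z|\le r$. Hence $\psi^{kn}\to0$ locally uniformly, and $\rho(\psi^{kn}z,\psi^{kn}w)\to0$ for all $z,w$. So $\rho_\infty\equiv0$, contradicting (i).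

**Step 1: a limit map $\sigma$ that realizes $\rho_\infty$.** Choose $z_0,z_1$ with $\rho_\infty(z_0,z_1)>0$ and automorphisms $A_n$ of $\mathbb D$ with $A_n(\psi^nz_0)=0$. By Montel's theorem a subsequence of $A_n\circ\psi^n$ converges locally uniformly to some holomorphic $\sigma$ with $|\sigma|\le1$ and $\sigma(z_0)=0$. By the maximum principle $\sigma:\mathbb D\to\mathbb D$. Since automorphisms preserve $\rho$,
$$\rho(\sigma(z),\sigma(w))=\rho_\infty(z,w). \tag{10}$$
In particular $\sigma(z_1)\ne\sigma(z_0)$, so $\sigma$ is nonconstant.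

**Step 2: $\sigma$ is inner, and $\sigma(z)=\sigma(a)\iff z\sim a$.** Fix $a\in\mathbb D$. The function $\varphi_{\psi^na}\circ\psi^n$ is a finite Blaschke product whose zeros are the points $a'$ with $\psi^na'=\psi^na$, with multiplicity $m_n(a')$ equal to the local degree of $\psi^n$ at $a'$. Hence
$$-\log\rho(\psi^nz,\psi^na)=\sum_{\psi^na'=\psi^na}m_n(a')\,g(z,a').$$
As $n$ grows the index sets increase. The multiplicities increase too, since $m_{n+1}(a')$ is $m_n(a')$ times the local degree of $\psi$ at $\psi^na'$. All terms are nonnegative, so by monotone convergence and (10), with $m=\sup_nm_n$,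
$$-\log|\varphi_{\sigma(a)}(\sigma(z))|=\sum_{a'\sim a}m(a')\,g(z,a')\qquad\text{for all }z\in\mathbb D, \tag{11}$$
as an equality in $[0,\infty]$. Choose $z$ with $\sigma(z)\ne\sigma(a)$; then the left side is finite. Each $g(z,a')$ is positive, so each $m(a')$ is finite. Moreover
$$g(z,a')\ge1-\rho(z,a')\ge\tfrac12\bigl(1-\rho(z,a')^2\bigr)=\frac{(1-|z|^2)(1-|a'|^2)}{2|1-\overline{a'}z|^2}\ge\frac{1-|z|^2}{8}\,(1-|a'|),$$
so $\sum m(a')(1-|a'|)<\infty$. Let $\beta$ be the Blaschke product with zeros $a'\sim a$ of multiplicity $m(a')$. By (11), $|\varphi_{\sigma(a)}\circ\sigma|=|\beta|$ on $\mathbb D$, so $\varphi_{\sigma(a)}\circ\sigma$ is a unimodular constant times $\beta$. It is therefore inner, and so is $\sigma=\varphi_{\sigma(a)}\circ(\varphi_{\sigma(a)}\circ\sigma)$. Its zeros are exactly the $a'\sim a$, which is the second claim.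

**Step 3: $\sigma\circ\psi=\alpha\circ\sigma$ for an automorphism $\alpha$ of $\mathbb D$.** Let $\Omega_0=\sigma(\mathbb D)$. By (9) and (10), $\rho(\sigma\psi z,\sigma\psi w)=\rho(\sigma z,\sigma w)$. So $\eta(\sigma(z)):=\sigma(\psi(z))$ is well defined on $\Omega_0$ and preserves $\rho$. Choose $z_*$ with $\sigma'(z_*)\ne0$ and let $u_0=\sigma(z_*)$. Near $u_0$, $\eta$ is $\sigma\circ\psi$ composed with a local inverse of $\sigma$, hence holomorphic. Composing with automorphisms on both sides so that $u_0=0=\eta(0)$, we get $|\eta(u)|=\rho(\eta(u),\eta(0))=|u|$ near $0$. So $\eta(u)/u$ is holomorphic of modulus $1$, hence constant. Thus $\eta$ agrees near $u_0$ with an automorphism $\alpha$. Then $\sigma\circ\psi=\alpha\circ\sigma$ near $z_*$, and on $\mathbb D$ by the identity theorem. Since $\psi$ maps $\mathbb D$ onto $\mathbb D$, $\alpha(\Omega_0)=\sigma(\psi(\mathbb D))=\Omega_0$.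

**Step 4: $\alpha$ has no fixed point in $\mathbb D$.** We need this because a rotation of infinite order admits no nonconstant invariant function near its center. Suppose $\alpha$ fixes $a\in\mathbb D$. Replacing $\sigma$ by $\varphi_a\circ\sigma$ and $\alpha$ by $\varphi_a\circ\alpha\circ\varphi_a^{-1}$, which keeps Steps 1–3, we may assume $\alpha(u)=e^{i\theta}u$.

*First, $0\notin\Omega_0$.* If $\sigma(z)=0$, then $\sigma(\psi z)=\alpha(0)=0=\sigma(z)$. So $\psi z\sim z$ by Step 2, that is, $\psi^n(\psi z)=\psi^nz$ for some $n$. Then $\psi^nz$ is a fixed point of $\psi$, contradicting Step 0.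

*Second, $\theta/2\pi$ is irrational.* If $\alpha^k=\mathrm{id}$ with $k\ge1$, then $\sigma(\psi^kz)=\sigma(z)$, so $\psi^{n+k}z=\psi^nz$ for some $n$. Then $\psi^nz$ is a periodic point, contradicting Step 0.

*Third, $\Omega_0$ contains a circle about $0$ free of critical values of $\sigma$.* The critical points of $\sigma$ are countable, so the set of moduli of its critical values is countable. Since $\Omega_0$ is open and nonempty, we may choose $u\in\Omega_0$ with $r=|u|$ outside this set; $r>0$ by the first point. A disk about $u$ in $\Omega_0$ contains an open arc of the circle $|v|=r$. Its images under $\alpha^n$, $n\ge0$, stay in $\Omega_0$, and they cover the circle because the multiples of $\theta$ are dense modulo $2\pi$.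

*Fourth, a closed loop in $\mathbb D$ over this circle.* Let $\Gamma(t)=re^{2\pi it}$, $0\le t\le1$. For each $t$ pick $z_t$ with $\sigma(z_t)=\Gamma(t)$. Since $\sigma'(z_t)\ne0$, a local inverse of $\sigma$ lifts $\Gamma$ through $\sigma$ on a neighborhood of $t$. By compactness there are $0=t_0<\dots<t_N=1$ and continuous $\gamma_i:[t_{i-1},t_i]\to\mathbb D$ with $\sigma\circ\gamma_i=\Gamma$. These pieces need not match. But $\gamma_i(t_i)$ and $\gamma_{i+1}(t_i)$ have the same $\sigma$-image, and so do $\gamma_N(1)$ and $\gamma_1(0)$. By Step 2 they are $\sim$-equivalent, so for one sufficiently large $m$, applying $\psi^m$ makes all these pairs coincide. Thus the paths $\psi^m\circ\gamma_i$ fit together to a closed loop $\gamma$ in $\mathbb D$, and $\sigma\circ\gamma=\alpha^m\circ\Gamma$, that is, $\sigma(\gamma(t))=e^{im\theta}re^{2\pi it}$.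

*Fifth, the contradiction.* The function $\sigma$ has no zero on the simply connected domain $\mathbb D$, so it has a holomorphic logarithm $L$. Then $L\circ\gamma$ is a continuous logarithm of $e^{im\theta}re^{2\pi it}$, so $L(\gamma(1))-L(\gamma(0))=2\pi i$. But $\gamma(1)=\gamma(0)$.

**Step 5: the invariant Blaschke product.** An automorphism of $\mathbb D$ with no fixed point in $\mathbb D$ is hyperbolic or parabolic. If it has two boundary fixed points, send them to $0$ and $\infty$; if it has one, send it to $\infty$. So there is a Möbius map $C$ of $\mathbb D$ onto $\mathbb H$ such that $C\alpha C^{-1}$ is $w\mapsto\lambda w$ with $\lambda>1$ (exchange $0$ and $\infty$ by $w\mapsto-1/w$ if necessary), or $w\mapsto w\pm1$ (after a dilation). In the first case let $q_0=Q^2$ from (7) with this $\lambda$; in the second let $q_0(w)=e^{2\pi iw}$. In both cases $q_0:\mathbb H\to\mathbb D$ is nonconstant, invariant under $C\alpha C^{-1}$, and continuous on $\overline{\mathbb H}\setminus\{0\}$ with $|q_0|=1$ on $\mathbb R\setminus\{0\}$.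

Put $h=q_0\circ C\circ\sigma$. Then $h\circ\psi=q_0\circ C\circ\alpha\circ\sigma=q_0\circ(C\alpha C^{-1})\circ C\circ\sigma=h$, and $h$ is nonconstant since $C(\Omega_0)$ is open. By Step 2 the radial limits of $\sigma$ are unimodular a.e., and by the F. and M. Riesz theorem they avoid $C^{-1}(0)$ and $C^{-1}(\infty)$ a.e. So along almost every radius $C\circ\sigma$ tends to a point of $\mathbb R\setminus\{0\}$ and $|h|\to1$. Thus $h$ is a nonconstant inner function. By Frostman's theorem some $B=\frac{h-\alpha_0}{1-\overline{\alpha_0}h}$ with $\alpha_0\in\mathbb D$ is a Blaschke product; it is nonconstant and $B\circ\psi=B$. $\blacksquare$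

**Example.** Condition (i) holds if $\psi$ is conjugate to $p:\mathbb H\to\mathbb H$ with $\operatorname{Im}p\ge\lambda\operatorname{Im}$ and $\lambda>1$. Indeed for $w=x+iy$, $w'=x'+iy'$ with $y'\ge\lambda y$,
$$\rho(w,w')^2=\frac{(x-x')^2+(y-y')^2}{(x-x')^2+(y+y')^2}\ge\Bigl(\frac{y'-y}{y'+y}\Bigr)^2\ge\Bigl(\frac{\lambda-1}{\lambda+1}\Bigr)^2 .$$
Apply this to $w=p_n(z)$, $w'=p_{n+1}(z)$: $\rho_\infty$ is positive at the pair corresponding to $z$, $p(z)$. By (5) this covers $p(z)=2z-\frac1z$ with $\lambda=2$. For $p(z)=z-\frac1z$, Section 3 shows that (ii) fails, and so (i) and (iii) fail.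

## 10. Operators in $V^*(B)$ fiber by fiber: Theorem C

Now let $B$ be any nonconstant Blaschke product. For $z^N$, a diagonal operator with $N$-periodic entries is a combination of the rotations $f(z)\mapsto f(\omega z)$, $\omega^N=1$. In general, operators in $V^*(B)$ are sums over the points $w$ with $B(w)=B(z)$, with coefficients constant on the components of the following curve. Let $\Omega=\{B'\ne0\}\subset\mathbb D$ and
$$X=\{(z,w)\in\Omega\times\Omega:\ B(z)=B(w)\}.$$
This is a one-dimensional complex manifold, and both projections to $\Omega$ are locally biholomorphic. It has countably many components $G$. The diagonal $\Delta=\{(z,z):z\in\Omega\}$ is one of them: it is connected since $\Omega$ is $\mathbb D$ minus a discrete set, it is closed, and it is open in $X$ because $B$ is locally injective on $\Omega$. Define the sheet numbers and the functions $f_w$ by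
$$n_1(G,z)=\#\{w:(z,w)\in G\},\qquad n_2(G,z)=\#\{w:(w,z)\in G\},$$
$$f_w(\zeta)=\frac{B(\zeta)-B(w)}{\zeta-w},\qquad f_w(w)=B'(w).$$
For $B=z^N$ the components are $G_\omega=\{(z,\omega z):z\ne0\}$ with $\omega^N=1$, and all sheet numbers are $1$.

A state $\tau$ is faithful if $\tau(T^*T)=0$ implies $T=0$, and tracial if $\tau(T^*T)=\tau(TT^*)$ for all $T$; by polarization this means $\tau(ST)=\tau(TS)$. On $2\times2$ matrices, $T\mapsto\frac13T_{11}+\frac23T_{22}$ is faithful but not tracial: for the matrix units, $E_{12}E_{21}=E_{11}$ gives $\frac13$ and $E_{21}E_{12}=E_{22}$ gives $\frac23$.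

**Theorem C.** For $T\in V^*(B)$ the function $c_T(z,w)=(Tf_w)(z)/B'(z)$ is locally constant on $X$.

(a) For every $f\in L^2_a$ and a.e. $z$,
$$Tf(z)=\sum_{w\in B^{-1}(B(z))}c_T(z,w)\,\frac{B'(z)}{B'(w)}\,f(w),\qquad\text{absolutely convergent.}$$

(b) $\tau(T)=c_T|_\Delta$ is a faithful normal state on $V^*(B)$. For a.e. $z$,
$$\tau(T^*T)=\sum_G|c_T(G)|^2\,n_2(G,z),\qquad\tau(TT^*)=\sum_G|c_T(G)|^2\,n_1(G,z),$$
and only components $G$ with $n_1(G,\cdot)$ and $n_2(G,\cdot)$ essentially bounded contribute.

(c) If $n_1(G,\cdot)=n_2(G,\cdot)$ a.e. for every $G$ with both counts essentially bounded, then $\tau$ is a trace and $V^*(B)$ is finite.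

**Step 1: $L^2_a$ seen in the fibers of $B$.** This step turns commutation with $W^*(B)$ into pointwise statements. For $\lambda\in\mathbb D$ not a critical value, let $Y_\lambda=B^{-1}(\lambda)$ and $F_f(\lambda)=\bigl(f(w)/B'(w)\bigr)_{w\in Y_\lambda}$. For bounded Borel $u$ on $\mathbb D$ let $T_u$ be the Toeplitz operator with symbol $u\circ B$, $\langle T_uf,g\rangle=\int(u\circ B)f\bar g\,dA$. By (3),
$$\int u\,\langle F_f,F_g\rangle_{\ell^2(Y_\lambda)}\,dA(\lambda)=\int(u\circ B)f\bar g\,dA=\langle T_uf,g\rangle. \tag{12}$$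
With $u=1$ and $g=f$ we get $\int\|F_f(\lambda)\|^2dA(\lambda)=\|f\|^2$, so $F_f(\lambda)\in\ell^2(Y_\lambda)$ for a.e. $\lambda$.

*Each $T_u$ lies in $W^*(B)$.* For $u=\lambda^m\bar\lambda^n$, $\langle T_uf,g\rangle=\langle B^mf,B^ng\rangle$, so $T_u=M_B^{*n}M_B^m$. Since $\|T_u\|\le\sup|u|$, Stone–Weierstrass extends this to $u$ continuous on the closed disk. A bounded Borel $u$ is an a.e. limit of uniformly bounded continuous $u_j$. Preimages of null sets under $B$ are null, so $u_j\circ B\to u\circ B$ a.e., and by dominated convergence $T_{u_j}\to T_u$ weakly.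

*Consequences.* Let $T\in V^*(B)$. Then $T$ commutes with $T_u$, so $\langle T_uTf,g\rangle=\langle T_uf,T^*g\rangle$. For $u\ge0$, $T$ also commutes with $T_u^{1/2}$, so $\langle T_uTf,Tf\rangle=\|TT_u^{1/2}f\|^2\le\|T\|^2\langle T_uf,f\rangle$. Writing both via (12) and using that $u$ is arbitrary, for a.e. $\lambda$,
$$\langle F_{Tf}(\lambda),F_g(\lambda)\rangle=\langle F_f(\lambda),F_{T^*g}(\lambda)\rangle, \tag{13}$$
$$\|F_{Tf}(\lambda)\|\le\|T\|\,\|F_f(\lambda)\|. \tag{14}$$
The exceptional null set depends on $f,g$; Step 3 deals with this.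

**Step 2: the functions $f_w$ represent the basis vectors of the fibers.** If $w\in Y_\lambda$ and $\lambda$ is not critical, then $f_w$ vanishes at the other points of $Y_\lambda$ and $f_w(w)=B'(w)$. Hence
$$F_{f_w}(\lambda)=e_w, \tag{15}$$
the standard basis vector. As $|\zeta|\to1$ the upper limit of $|f_w(\zeta)|$ is at most $\frac2{1-|w|}$, so by the maximum principle $f_w\in H^\infty$ with $\|f_w\|_\infty\le\frac2{1-|w|}$. Next, by direct computation,
$$f_w(\zeta)-f_{w'}(\zeta)=\frac{(w-w')f_w(\zeta)-(B(w)-B(w'))}{\zeta-w'} .$$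
For $|w|,|w'|\le r<1$, letting $|\zeta|\to1$ and using the maximum principle, $\|f_w-f_{w'}\|_\infty\le\frac{|w-w'|}{1-r}\bigl(\frac2{1-r}+\sup_{|v|\le r}|B'(v)|\bigr)$. So $w\mapsto f_w\in H^\infty$ is locally Lipschitz.

Let $k_T(z,w)=(Tf_w)(z)=\langle f_w,T^*K_z\rangle$. It is holomorphic in $z$. It is continuous in $w$, and since $f_w(\zeta)$ is holomorphic in $w$ for each $\zeta$, Fubini gives $\oint k_T(z,w)\,dw=0$ over triangles; by Morera $k_T$ is holomorphic in $w$. It is locally bounded, because $|k_T(z,w)|\le\frac{\|T\|\,\|f_w\|_\infty}{1-|z|^2}$. Hence $k_T$ is holomorphic on $\mathbb D\times\mathbb D$, and $c_T=k_T/B'(z)$ is holomorphic on $X$.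

**Step 3: the fiber operators $U_T(\lambda)$.** We want to define $U_T(\lambda)F_f(\lambda)=F_{Tf}(\lambda)$ for a.e. $\lambda$, so we work with countably many $f$. Let $W\subset\mathbb D$ be countable and dense, and let $\mathfrak F$ be the countable $\mathbb Q[i]$-span of the monomials and of $\{f_w:w\in W\}$. For a.e. $\lambda$: $\lambda$ is noncritical, $F_1(\lambda)$ and all $F_f(\lambda)$, $F_{Tf}(\lambda)$, $F_{T^*f}(\lambda)$ with $f\in\mathfrak F$ lie in $\ell^2(Y_\lambda)$, and (13), (14) hold for $T$ and $T^*$ and all $f,g\in\mathfrak F$. Fix such a $\lambda$.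

Let $w\in Y_\lambda$ and $W\ni w_j\to w$. By (15) and Step 2,
$$\|F_{f_{w_j}}(\lambda)-e_w\|=\|F_{f_{w_j}-f_w}(\lambda)\|\le\|f_{w_j}-f_w\|_\infty\,\|F_1(\lambda)\|\to0. \tag{16}$$
The closure of $\{F_f(\lambda):f\in\mathfrak F\}$ is a closed complex subspace, and it contains every $e_w$. So this set is dense in $\ell^2(Y_\lambda)$. By (14) the $\mathbb Q[i]$-linear map $F_f(\lambda)\mapsto F_{Tf}(\lambda)$ is well defined and bounded by $\|T\|$; it extends to a linear operator $U_T(\lambda)$ on $\ell^2(Y_\lambda)$ with $\|U_T(\lambda)\|\le\|T\|$. By (16), for $z,w\in Y_\lambda$,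
$$\langle U_T(\lambda)e_w,e_z\rangle=\lim_j\frac{(Tf_{w_j})(z)}{B'(z)}=\frac{k_T(z,w)}{B'(z)}=c_T(z,w). \tag{17}$$
By (13) on the dense set, $U_{T^*}(\lambda)=U_T(\lambda)^*$.

**Step 4: $c_T$ is locally constant.** Taking entries in $U_{T^*}(\lambda)=U_T(\lambda)^*$ gives
$$c_T(z,w)=\overline{c_{T^*}(w,z)} \tag{18}$$
for all $(z,w)\in X$ over a.e. $\lambda$. The map $(z,w)\mapsto B(z)$ on $X$ is locally biholomorphic, so these points are dense in $X$. Both sides of (18) are continuous, so (18) holds on all of $X$. The left side is holomorphic on $X$. The flip $(z,w)\mapsto(w,z)$ is a biholomorphic map of $X$, so the right side is antiholomorphic. A function that is both is locally constant. Write $c_T(G)$ for its value on $G$.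

**Step 5: proof of (a).** The set $\mathfrak F$ is dense in $L^2_a$. Given $f\in L^2_a$ choose $f_j\in\mathfrak F$ with $f_j\to f$. Then $\int\|F_{f_j}-F_f\|^2dA=\|f_j-f\|^2\to0$ and $\int\|F_{Tf_j}-F_{Tf}\|^2dA=\|Tf_j-Tf\|^2\to0$. Along a subsequence both converge pointwise a.e., so
$$F_{Tf}(\lambda)=U_T(\lambda)F_f(\lambda)\quad\text{for a.e. }\lambda. \tag{19}$$
Read in the coordinate $z\in Y_\lambda$, with (17), this is the formula in (a). A null set of $\lambda$ pulls back to a null set of $z$. The sum converges absolutely because the rows of $U_T(\lambda)$ and the vector $F_f(\lambda)$ are in $\ell^2(Y_\lambda)$.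

**Step 6: proof of (b).** Let $T,S\in V^*(B)$; here $S$ is any element. For $f\in\mathfrak F$, (19) applied to $T$ and the function $Sf$ gives, for a.e. $\lambda$, $U_{TS}(\lambda)F_f(\lambda)=F_{TSf}(\lambda)=U_T(\lambda)F_{Sf}(\lambda)=U_T(\lambda)U_S(\lambda)F_f(\lambda)$. As $\mathfrak F$ is countable, density gives $U_{TS}(\lambda)=U_T(\lambda)U_S(\lambda)$ for a.e. $\lambda$. Hence for a.e. $\lambda$ and all $z\in Y_\lambda$,
$$\tau(T^*T)=\|U_T(\lambda)e_z\|^2=\sum_{v\in Y_\lambda}|c_T(v,z)|^2,\qquad \tau(TT^*)=\|U_T(\lambda)^*e_z\|^2=\sum_{v\in Y_\lambda}|c_T(z,v)|^2. \tag{20}$$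
For given $z$, the number of $v$ with $(v,z)\in G$ is $n_2(G,z)$, and the number with $(z,v)\in G$ is $n_1(G,z)$. Grouping by components gives the two formulas.

*State.* $\tau$ is linear, $\tau(T^*T)\ge0$ by (20), and $\tau(I)=f_z(z)/B'(z)=1$.

*Faithful.* If $\tau(T^*T)=0$, then by (20) $U_T(\lambda)e_z=0$ for all $z\in Y_\lambda$ and a.e. $\lambda$, so $U_T(\lambda)=0$ a.e., and $T=0$ by (a).

*Normal.* For any fixed $w\in\Omega$, $\tau(T)=(Tf_w)(w)/B'(w)=\langle Tf_w,K_w\rangle/B'(w)$. So $\tau$ is weak-operator continuous, in particular normal.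

*Bounded counts.* If $c_T(G)\ne0$, then rows and columns of $U_T(\lambda)$ have norm at most $\|T\|$, so by (20) $n_1(G,z),\,n_2(G,z)\le\|T\|^2/|c_T(G)|^2$ for a.e. $z$.

**Step 7: proof of (c).** Under the hypothesis the two sums in (b) agree term by term, so $\tau(T^*T)=\tau(TT^*)$ for all $T\in V^*(B)$, and $\tau$ is a trace. If $V^*V=I$, then $E=I-VV^*$ is a projection with $\tau(E^*E)=\tau(E)=1-\tau(VV^*)=1-\tau(V^*V)=0$. Faithfulness gives $VV^*=I$. $\blacksquare$

## 11. Sheet numbers: finite Blaschke products and the graph of $\psi$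

**Finite $B$.** Let $B$ have degree $N$. Remove from $\mathbb D$ the finite set of critical values, and from $\Omega$ and $X$ everything over it; let $\mathbb D^*$ be the full preimage in $\mathbb D$ of what remains. The remaining part $X'$ of $X$ is the pullback along $B$ of the $N$-sheeted covering given by $B$ on $\mathbb D^*$. So both projections $X'\to\mathbb D^*$ are $N$-sheeted coverings. A component $G$ of $X$ loses only a discrete set, so $G\cap X'$ is still connected and is a component of $X'$. Since $\mathbb D^*$ is connected, $n_1(G,\cdot)$ and $n_2(G,\cdot)$ are constant on it. Counting the points of $G$ over a generic $\lambda$ by first and by second coordinate gives $Nn_1=Nn_2$. So $n_1=n_2$, and (c) applies. When $N=\infty$, this count proves nothing.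

**The graph of $\psi$.** Let $\psi$, $B$ and $S$ be as in Theorem A, and let $G=\{(z,w)\in X:w=\psi(z)\}$. Differentiating $B\circ\psi=B$ gives $B'(z)=B'(\psi(z))\,\psi'(z)$. So $z\in\Omega$ implies $\psi(z)\in\Omega$ and $\psi'(z)\ne0$, and $G=\{(z,\psi(z)):z\in\Omega\}$ is connected. It is closed in $X$, and open since the first projection is locally injective on $X$. So $G$ is a component. Clearly $n_1(G,\cdot)=1$. If $w\in\Omega$ is not a critical value of $\psi$, its two preimages under $\psi$ lie in $\Omega$ by the same formula, so $n_2(G,w)=2$.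

To compute $c_S$, let $(z,w)\in X$. Then $c_S(z,w)=2^{-1/2}f_w(\psi(z))\,\psi'(z)/B'(z)$, and $B(\psi(z))=B(z)=B(w)$. If $\psi(z)\ne w$, then $f_w(\psi(z))=0$. If $\psi(z)=w$, then $c_S(z,w)=2^{-1/2}B'(w)\psi'(z)/B'(z)=2^{-1/2}$. So $c_S=2^{-1/2}$ on $G$ and $0$ elsewhere, and (b) gives
$$\tau(S^*S)=\tfrac12\cdot2=1,\qquad\tau(SS^*)=\tfrac12\cdot1=\tfrac12 .$$
By (b), unequal sheet numbers are the only way in which $\tau$ can fail to be tracial, and that is what happens here. Statement (c) is claimed only as a sufficient condition for finiteness; no claim is made that it is necessary.
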